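\title{Gaussian fluctuations of point vortices on the torus at negative temperature}

\begin{abstract}
We study the mean-field Gibbs measure of $N$ point vortices with random intensities on a flat two-dimensional torus at negative inverse temperature $\beta$. Let $\beta_c<0$ be the value down to which the uniform state is the unique minimizer of the free energy. We prove that for every $\beta\in(\beta_c,0)$ and every prior $P\neq\delta_0$ on the intensities, the partition functions are bounded uniformly in $N$ and linear statistics satisfy a central limit theorem with the covariance given by the Hessian of the free energy. For $\beta<\beta_c$ the partition functions grow exponentially and, when they are finite, the central limit theorem fails. The proof splits the Green function into a finite-rank part, controlled by the minimality of the uniform state, and a singular part that is small in $L^4$, controlled away from clustered configurations.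
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The vortex gas and its free energy}

Let $\mathbb T=\mathbb R^2/\Gamma$ be a flat torus of area $|\mathbb T|$, let $\ell$ be its normalized Lebesgue measure, and let $|x|$ denote the distance from $x$ to $0$ in $\mathbb T$. Let $G(x,y)=g(x-y)$ be the zero-mean Green function of $-\Delta$: $-\Delta g=\delta_0-|\mathbb T|^{-1}$ and $\int g\,d\ell=0$, so that $g(x)\sim\frac1{2\pi}\log\frac1{|x|}$ as $x\to0$. A vortex is a pair $z=(x,\gamma)$ of a position $x\in\mathbb T$ and an intensity $\gamma\in[-1,1]$. Fix a probability measure $P\neq\delta_0$ on $[-1,1]$, the prior law of the intensities, and put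
\[
\rho=\ell\otimes P,\qquad h(z,z')=\gamma\gamma'\,g(x-x'),\qquad U_N=\frac1N\sum_{1\le i<j\le N}h(z_i,z_j).
\]
We write $\mathbb P$ and $\mathbb E$ for the law and the expectation under which $z_1,z_2,\dots$ are independent with law $\rho$. The Gibbs measure of $N$ vortices at inverse temperature $\beta\in\mathbb R$ is
\[
d\mu_{\beta,N}=Z_{N,\beta}^{-1}\,e^{-\beta U_N}\,d\rho^{\otimes N},\qquad Z_{N,\beta}=\mathbb E\,e^{-\beta U_N}.
\]
Since $g$ is large and positive near $0$, vortices of equal sign repel each other when $\beta>0$ and attract each other when $\beta<0$.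

For a probability measure $\nu$ on $\mathbb T\times[-1,1]$ let $H(\nu|\rho)=\int\log\frac{d\nu}{d\rho}\,d\nu$ if $\nu\ll\rho$, and $H(\nu|\rho)=+\infty$ otherwise. This relative entropy is nonnegative and vanishes only at $\nu=\rho$. The energy and the free energy of $\nu$ are
\[
\mathcal E(\nu)=\iint h\,d\nu\,d\nu,\qquad \mathcal F_\beta(\nu)=H(\nu|\rho)+\frac\beta2\,\mathcal E(\nu),
\]
with $\mathcal F_\beta(\nu)=+\infty$ if $H(\nu|\rho)=\infty$; finite entropy makes the energy integral converge absolutely (Section~\ref{sec:green}). The critical points of $\mathcal F_\beta$ are the solutions of the mean field equation. The product measure $\nu^{\otimes N}$ has entropy $NH(\nu|\rho)$ relative to $\rho^{\otimes N}$ and gives $U_N$ the mean $\frac{N-1}2\mathcal E(\nu)$. The factor $1/N$ in $U_N$ thus puts entropy and energy on the same scale, and one expects the empirical measure $L_N=\frac1N\sum_i\delta_{z_i}$ to be near $\nu$ with a probability roughly proportional to $e^{-N\mathcal F_\beta(\nu)}$.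

Because $g$ has mean zero, $\int h(z,z')\,d\rho(z')=0$ for every $z$, and so $\mathcal F_\beta(\rho)=0$. Define the \emph{critical value} $\beta_c$ as the infimum of those $\beta<0$ such that $\rho$ is the unique minimizer of $\mathcal F_{\beta'}$ for every $\beta'\in(\beta,0]$. It is known that $L_N$ converges to $\rho$ under $\mu_{\beta,N}$ for $\beta>0$ and for negative $\beta$ up to $\beta_c$, and that for $\beta<\beta_c$ the measure $\rho$ is still a critical point of $\mathcal F_\beta$ but no longer a minimizer. Lemma~\ref{lem:bc} below shows $-\infty<\beta_c<0$.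

\subsection{The expected covariance}

Let $\langle\cdot,\cdot\rangle$ be the scalar product of $L^2(\rho)$ and let $\Xi$ be the integral operator with kernel $h$,
\[
(\Xi u)(x,\gamma)=\gamma\int\gamma'\,g(x-y)\,u(y,\gamma')\,d\rho(y,\gamma').
\]
For $f\in L^2(\rho)$ put $\bar f=\int f\,d\rho$, $\tilde f=f-\bar f$ and $S_N(f)=N^{-1/2}\sum_{i=1}^N\tilde f(z_i)=\sqrt N\,(L_N(f)-\bar f)$, where $L_N(f)=\int f\,dL_N$. To guess the limit law of $S_N(f)$, expand the free energy at $\rho$. Let $\phi$ be bounded with $\bar\phi=0$. From $(1+u)\log(1+u)=u+\frac{u^2}2+O(u^3)$ and $\int h(z,\cdot)\,d\rho=0$ we get, as $\epsilon\to0$,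
\begin{equation}\label{eq:hessian}
H\big((1+\epsilon\phi)\rho\,\big|\,\rho\big)=\frac{\epsilon^2}2\langle\phi,\phi\rangle+O(\epsilon^3),\qquad \mathcal E\big((1+\epsilon\phi)\rho\big)=\epsilon^2\langle\phi,\Xi\phi\rangle .
\end{equation}
So the Hessian of $\mathcal F_\beta$ at $\rho$ is $I+\beta\Xi$. With $\epsilon=N^{-1/2}$ the weight $e^{-N\mathcal F_\beta}$ becomes the Gaussian weight $\exp(-\frac12\langle\phi,(I+\beta\Xi)\phi\rangle)$ and $S_N(f)$ becomes $\langle\phi,\tilde f\rangle$. This heuristic predicts a centered Gaussian limit with variance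
\begin{equation}\label{eq:cov}
\Sigma_\beta(f)=\int\tilde f\,(I+\beta\Xi)^{-1}\tilde f\,d\rho .
\end{equation}
At $\beta=0$ this is the variance in the classical central limit theorem, and for $\beta>0$ it is the covariance in the known Gaussian central limit theorem for vortices. For $\beta<0$, the article \cite{vortex} states as an open problem to prove any fluctuation result, and conjectures that the central limit theorem holds up to $\beta_c$. It does not specify the class of priors or of test functions; we consider the following formulation.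

\medskip
\noindent\emph{Problem. For every $\beta\in(\beta_c,0)$ and every smooth $f:\mathbb T\times[-1,1]\to\mathbb R$, does $S_N(f)$ converge in law under $\mu_{\beta,N}$, as $N\to\infty$, to a centered Gaussian variable with variance $\Sigma_\beta(f)$?}
\medskip

The answer is yes, for every $P\neq\delta_0$.

\subsection{Results}

From now on $\beta$ is negative and we write
\[
b=-\beta,\qquad b_c=-\beta_c,\qquad Z_N(b)=Z_{N,-b}=\mathbb E\,e^{bU_N}.
\]
Put $\sigma^2=\int\gamma^2\,dP$ and $m=\max\{|\gamma|:\gamma\in\operatorname{supp}P\}$; both lie in $(0,1]$ because $P\ne\delta_0$. The symbol $\Rightarrow$ denotes convergence in law, and $\mathcal N(0,0)=\delta_0$. For a self-adjoint Hilbert--Schmidt operator $T$ with eigenvalues $t_j$, the regularized determinant is $\det\nolimits_2(I-T)=\prod_j(1-t_j)e^{t_j}$.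

\begin{theorem}\label{thm:clt}
Let $0<b<b_c$.
\begin{enumerate}
\item[(i)] $\sup_N Z_N(b)<\infty$.
\item[(ii)] $\|b\,\Xi\|<1$, and for every real $f\in L^2(\rho)$, in particular for every smooth $f$,
\[
S_N(f)\Rightarrow\mathcal N\Big(0,\int\tilde f\,(I-b\,\Xi)^{-1}\tilde f\,d\rho\Big)\qquad\text{under }\mu_{-b,N}.
\]
The convergence is joint for finitely many functions $f$. For bounded $f$ the Laplace transforms converge at every $t\in\mathbb R$, and hence so do all moments.
\item[(iii)] $Z_N(b)\to\prod_j(1-b\lambda_j)^{-1/2}e^{-b\lambda_j/2}=\det\nolimits_2(I-b\,\Xi)^{-1/2}$, where the $\lambda_j$ are the nonzero eigenvalues of $\Xi$.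
\end{enumerate}
\end{theorem}

The range of $b$ cannot be extended past $b_c$.

\begin{theorem}\label{thm:sharp}
Let $b>b_c$.
\begin{enumerate}
\item[(i)] There is $c>0$ with $Z_N(b)\ge e^{cN}$ for all large $N$ (possibly $Z_N(b)=\infty$). Hence $b_c=\sup\{b>0:\sup_NZ_N(b)<\infty\}$.
\item[(ii)] Suppose that $Z_N(b)<\infty$ for all large $N$; this holds if $b<8\pi/m^2$. Then there are finitely many smooth functions $f_1,\dots,f_M$ and $\varepsilon,c'>0$ such that
\[
\mu_{-b,N}\Big(\max_l|L_N(f_l)-\bar f_l|<\varepsilon\Big)\le e^{-c'N}\qquad\text{for large }N .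
\]
So for some $l$ the fluctuations $S_N(f_l)$ are not tight, and the central limit theorem fails.
\end{enumerate}
\end{theorem}

\section{A rank-one model and the plan of the proof}\label{sec:model}

The mechanism of the proof is already complete in a model without positions. Let $\rho$ be uniform on $\{-1,1\}$ and $h(\gamma,\gamma')=\gamma\gamma'$. Then $\Xi$ is the orthogonal projection onto the function $\gamma$, the predicted variance of $S_N=N^{-1/2}\sum_i\gamma_i$ is $(1-b)^{-1}$, and
\[
U_N=\frac1{2N}\Big[\Big(\sum_i\gamma_i\Big)^2-N\Big]=\frac12\big(S_N^2-1\big).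
\]
If $\nu(\pm1)=\frac{1\pm s}2$, then $\mathcal E(\nu)=s^2$ and
\[
H(\nu|\rho)=\frac{1+s}2\log(1+s)+\frac{1-s}2\log(1-s)=\sum_{n\ge1}\frac{s^{2n}}{2n(2n-1)} .
\]
Thus $H-\frac b2\mathcal E$ is positive for $s\neq0$ if $b\le1$, and negative for small $s\ne0$ if $b>1$: here $b_c=1$. Fix $b<1$.

\emph{First step: minimality gives a sub-Gaussian bound.} Let $\Lambda(t)=\log\int e^{t\gamma}d\rho$ and let $\nu_t=e^{t\gamma-\Lambda(t)}\rho$ have mean $s$. Then $H(\nu_t|\rho)=ts-\Lambda(t)$, and the inequality $H\ge\frac12\mathcal E$ reads $\Lambda(t)\le ts-\frac{s^2}2\le\frac{t^2}2$. This is the familiar bound $\log\cosh t\le t^2/2$, obtained from the free energy alone.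

\emph{Second step: the partition function is bounded.} Let $\zeta\sim\mathcal N(0,1)$ be independent of the $\gamma_i$. Since $\mathbb E\,e^{v\zeta}=e^{v^2/2}$, for every $a<1$
\[
\mathbb E\,e^{aS_N^2/2}=\mathbb E\,e^{\sqrt{a/N}\,\zeta\sum_i\gamma_i}=\mathbb E\,e^{N\Lambda(\sqrt{a/N}\,\zeta)}\le\mathbb E\,e^{a\zeta^2/2}=(1-a)^{-1/2}.
\]

\emph{Third step: pass to the limit in the Gibbs weight.} We use the following standard fact throughout.
\begin{equation}\label{eq:UI}
\text{If } W_N\Rightarrow W \text{ in }\mathbb C\text{ and }\sup_N\mathbb E|W_N|^p<\infty\text{ for some }p>1,\text{ then }\mathbb E W_N\to\mathbb E W .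
\end{equation}
Under $\mathbb P$ we have $S_N\Rightarrow\xi\sim\mathcal N(0,1)$. The second step with $a\in(b,1)$ allows \eqref{eq:UI} with $p=a/b$, so for bounded continuous $\phi$
\[
\int\phi(S_N)\,d\mu_{-b,N}=\frac{\mathbb E[\phi(S_N)e^{bS_N^2/2}]}{\mathbb E[e^{bS_N^2/2}]}\ \longrightarrow\ \frac{\mathbb E[\phi(\xi)e^{b\xi^2/2}]}{\mathbb E[e^{b\xi^2/2}]} .
\]
The limit law has a density proportional to $e^{-(1-b)u^2/2}$: it is $\mathcal N(0,(1-b)^{-1})$, as predicted.

For vortices the third step survives with little change: under $\mathbb P$, $U_N$ converges in law to a series $\frac12\sum_j\lambda_j(\xi_j^2-1)$ in independent Gaussian variables (Section~\ref{sec:proof}). The work lies in the uniform bound on $Z_N(b)$. With $d$ modes, the first two steps give the bound $(1-b/b_c)^{-d/2}$, which is useless for the infinitely many modes of $g$. We therefore write $g=g^{\mathrm{lo}}+g^{\mathrm{hi}}$, where $g^{\mathrm{lo}}$ is a trigonometric polynomial, and separate the two parts by H\"older's inequality.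
\begin{itemize}
\item The part $g^{\mathrm{lo}}$ is treated as above, up to the exact threshold $b_c$ (Section~\ref{sec:low}). Its H\"older exponent must be close to $1$ when $b$ is close to $b_c$.
\item The part $g^{\mathrm{hi}}$ then carries a large exponent. It is small in $L^4$ but keeps the whole logarithmic singularity, so at a large exponent it would make the vortices collapse. We bound it only on configurations in which no small ball contains a fixed fraction of the vortices (Section~\ref{sec:high}).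
\item The remaining, clustered configurations are so unlikely under $\mathbb P$ that a crude exponential bound on $Z_N$ disposes of them (Section~\ref{sec:cluster}).
\end{itemize}

\section{The Green function and the critical value}\label{sec:green}

All $L^p$ norms of functions of $x$, convolutions and Fourier coefficients are taken with respect to $\ell$. Let $\Gamma^*=\{k\in\mathbb R^2:k\cdot\Gamma\subset\mathbb Z\}$ be the dual lattice, $e_k(x)=e^{2\pi ik\cdot x}$ and $\hat u_k=\int u\,\overline{e_k}\,d\ell$. Fix $\Gamma^*_+\subset\Gamma^*\setminus\{0\}$ containing exactly one of $\pm k$ for each $k\ne0$.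

\subsection{Facts on $g$ and $\Xi$}

The function $g$ is even and smooth off $0$. If $\chi$ is a smooth cutoff equal to $1$ near $0$, then $g+\frac1{2\pi}\chi\log|x|$ has a smooth Laplacian and is therefore smooth. Hence there are constants $C_0,C_1\ge0$ with
\begin{equation}\label{eq:g}
\Big|g(x)-\frac1{2\pi}\log\frac1{|x|}\Big|\le C_0,\qquad g\ge-C_1,\qquad\int e^{a|g|}\,d\ell<\infty\quad\text{for }a<4\pi ;
\end{equation}
the last claim holds because $|x|^{-s}$ is integrable for $s<2$. In particular $g\in L^p$ for all $p<\infty$. The equation for $g$ gives $\hat g_0=0$ and $\hat g_k=(4\pi^2|\mathbb T|\,|k|^2)^{-1}>0$ for $k\ne0$.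

Since $g*e_k=\hat g_ke_k$, we have $\Xi(\gamma e_k)=\sigma^2\hat g_k\,\gamma e_k$. Enumerate the real functions
\[
\sqrt2\,\sigma^{-1}\gamma\cos(2\pi k\cdot x),\qquad\sqrt2\,\sigma^{-1}\gamma\sin(2\pi k\cdot x)\qquad(k\in\Gamma^*_+)
\]
as $\varphi_1,\varphi_2,\dots$, with eigenvalues $\lambda_j=\sigma^2\hat g_k>0$ in nonincreasing order. They are bounded, orthonormal in $L^2(\rho)$ and have $\rho$-mean zero. From $g(x-x')=\sum_{k\in\Gamma^*_+}2\hat g_k\cos(2\pi k\cdot(x-x'))$ in $L^2(\ell\otimes\ell)$ and the addition formula for the cosine,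
\begin{equation}\label{eq:spectral}
h=\sum_j\lambda_j\,\varphi_j\otimes\varphi_j\quad\text{in }L^2(\rho\otimes\rho),\qquad\sum_j\lambda_j^2<\infty .
\end{equation}
So $\Xi$ is self-adjoint and Hilbert--Schmidt, vanishes on the orthogonal complement of the $\varphi_j$, and has norm $\lambda_1$.

\subsection{Two inequalities}

The \emph{entropy inequality} states that, for probability measures $\nu,\pi$ with $H(\nu|\pi)<\infty$ and $\Phi$ either $\nu$-integrable or nonnegative,
\begin{equation}\label{eq:entropy}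
\int\Phi\,d\nu\le H(\nu|\pi)+\log\int e^{\Phi}\,d\pi .
\end{equation}
Indeed, with $\phi=d\nu/d\pi$, Jensen's inequality gives $\int e^\Phi d\pi\ge\int e^{\Phi-\log\phi}d\nu\ge\exp(\int\Phi\,d\nu-H(\nu|\pi))$; for $\Phi\ge0$ apply this to $\min(\Phi,n)$ and let $n\to\infty$. With $\Phi(x,\gamma)=|g(x-y)|$ and \eqref{eq:g} we get $\sup_y\int|g(x-y)|\,d\nu(x,\gamma)<\infty$ whenever $H(\nu|\rho)<\infty$, so $\mathcal E(\nu)$ converges absolutely.

The second inequality says that a centered potential contributes only at second order, measured in $L^4$, as long as it has an exponential moment.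

\begin{lemma}\label{lem:quad}
If $V\in L^4(\ell)$ is real and $\int V\,d\ell=0$, then
\[
\int e^{\gamma V(x)}\,d\rho(x,\gamma)\le1+\tfrac12\,\|V\|_{L^4}^2\Big(\int e^{2|V|}\,d\ell\Big)^{1/2}.
\]
\end{lemma}

\begin{proof}
Integrate $e^w\le1+w+\frac{w^2}2e^{|w|}$ with $w=\gamma V(x)$. The linear term vanishes, $|\gamma|\le1$, and $\int V^2e^{|V|}d\ell\le\|V\|_{L^4}^2(\int e^{2|V|}d\ell)^{1/2}$ by the Cauchy--Schwarz inequality.
\end{proof}

\subsection{The critical value as a best constant}

\begin{lemma}\label{lem:bc}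
\begin{enumerate}
\item[(a)] $b_c=\inf\{2H(\nu|\rho)/\mathcal E(\nu):\ H(\nu|\rho)<\infty,\ \mathcal E(\nu)>0\}$. In particular $\frac{b_c}2\mathcal E(\nu)\le H(\nu|\rho)$ whenever $H(\nu|\rho)<\infty$, and for each $b>b_c$ there is $\nu$ with $\mathcal F_{-b}(\nu)<0$.
\item[(b)] $0<b_c\le\min\{1/\lambda_1,\ 8\pi/m^2\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Call the infimum $b_*$. We first prove the bounds in (b) for $b_*$.

\emph{$b_*\le1/\lambda_1$.} By \eqref{eq:hessian}, $\nu=(1+\epsilon\varphi_1)\rho$ has $2H/\mathcal E=(\epsilon^2+O(\epsilon^3))/(\epsilon^2\lambda_1)\to1/\lambda_1$.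

\emph{$b_*\le8\pi/m^2$.} Let $\eta\in(0,m)$. One of $\pm m$ lies in $\operatorname{supp}P\subset[-m,m]$, so one of the intervals $[m-\eta,m]$, $[-m,-m+\eta]$, call it $J$, has $P(J)>0$. Let $\nu_\epsilon$ be the product of the uniform law on a ball $B_\epsilon$ of radius $\epsilon$ and $P(\cdot|J)$. As $\epsilon\to0$,
\begin{equation}\label{eq:collapse}
H(\nu_\epsilon|\rho)=\log\frac1{\ell(B_\epsilon)P(J)}=2\log\frac1\epsilon+O(1),\qquad\mathcal E(\nu_\epsilon)\ge\frac{(m-\eta)^2}{2\pi}\log\frac1\epsilon-O(1).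
\end{equation}
The second bound holds because $\gamma\gamma'\ge(m-\eta)^2$ on $J\times J$, while $g(x-y)\ge\frac1{2\pi}\log\frac1{2\epsilon}-C_0\ge0$ on $B_\epsilon\times B_\epsilon$ for small $\epsilon$. Hence $b_*\le8\pi/(m-\eta)^2$; let $\eta\to0$.

\emph{$b_*>0$.} Let $H=H(\nu|\rho)<\infty$ and $V(x)=\int\gamma'g(x-y)\,d\nu(y,\gamma')$, so that $\int V\,d\ell=0$ and $\mathcal E(\nu)=\int\gamma V\,d\nu$. By Jensen's inequality $\int e^{2|V|}d\ell\le\int e^{2|g|}d\ell=:M_0<\infty$. Also $V(x)=\int\gamma'g(x-y)\,d(\nu-\rho)$, so Minkowski's inequality and Pinsker's inequality $(\int|\frac{d\nu}{d\rho}-1|\,d\rho)^2\le2H$ give $\|V\|_{L^4}^2\le2H\|g\|_{L^4}^2$. By \eqref{eq:entropy} and Lemma~\ref{lem:quad}, $\mathcal E(\nu)\le H+\frac12M_0^{1/2}\|V\|_{L^4}^2\le(1+M_0^{1/2}\|g\|_{L^4}^2)H$.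

\emph{$b_*=b_c$.} Let $0\le b'<b_*$ and $\nu\neq\rho$ with finite entropy. If $\mathcal E(\nu)\le0$ then $\mathcal F_{-b'}(\nu)\ge H(\nu|\rho)>0$, and if $\mathcal E(\nu)>0$ then $\mathcal F_{-b'}(\nu)\ge\frac{b_*-b'}2\mathcal E(\nu)>0$. So $\rho$ is the unique minimizer of $\mathcal F_{-b'}$. If $b'>b_*$, some $\nu$ has $2H(\nu|\rho)<b'\mathcal E(\nu)$, that is $\mathcal F_{-b'}(\nu)<0=\mathcal F_{-b'}(\rho)$. The set in the definition of $\beta_c$ is therefore $[-b_*,0)$.
\end{proof}

The two upper bounds in (b) are two ways for the uniform state to lose: a long-wave perturbation, which the Hessian sees, and a collapse of the strongest vortices to a point, which it does not see. Either bound can be the smaller one.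

\begin{example}\label{ex:rect}
Let $\Gamma=L\mathbb Z\times L'\mathbb Z$ with $L\ge L'$, and let $P$ be carried by $\{-1,1\}$, so $\sigma=m=1$. The shortest nonzero dual vector has length $1/L$, hence $1/\lambda_1=4\pi^2L'/L$. This is smaller than $8\pi$ exactly when $L'/L<2/\pi$. On the square torus $b_c\le8\pi<4\pi^2=1/\lambda_1$: the variance \eqref{eq:cov} remains finite on an interval beyond $b_c$, on which $Z_N(b)$ is nevertheless unbounded by Theorem~\ref{thm:sharp}. The invertibility of the Hessian alone therefore cannot give Theorem~\ref{thm:clt}(i); the proof has to use the global inequality in Lemma~\ref{lem:bc}(a).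
\end{example}

\section{Clustered configurations}\label{sec:cluster}

We start with a crude bound, valid up to the collapse threshold and hence, by Lemma~\ref{lem:bc}(b), on all of $(0,b_c)$. It shows in particular that $\mu_{-b,N}$ is well defined there.

\begin{lemma}\label{lem:crude}
If $0<bm^2<8\pi$, there is $C=C(b)$ with $Z_N(b)\le C^N$ for all $N\ge1$.
\end{lemma}

\begin{proof}
Put $v_{ij}=g(x_i-x_j)+C_1\ge0$. Almost surely $|\gamma_i|\le m$, so $h(z_i,z_j)=\gamma_i\gamma_jv_{ij}-\gamma_i\gamma_jC_1\le m^2v_{ij}+m^2C_1$, and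
\[
bU_N\le\frac{bm^2C_1N}2+\frac1N\sum_{i=1}^NW_i,\qquad W_i=\frac{bm^2}2\sum_{j\ne i}v_{ij}.
\]
H\"older's inequality with $N$ factors gives $\mathbb E\prod_ie^{W_i/N}\le\prod_i(\mathbb E\,e^{W_i})^{1/N}$. Given $x_i$, the differences $x_i-x_j$, $j\ne i$, are independent with law $\ell$. Therefore
\[
Z_N(b)\le e^{bm^2C_1N/2}\Big(\int e^{\frac{bm^2}2(g+C_1)}\,d\ell\Big)^{N-1},
\]
and the integral is finite by \eqref{eq:g} because $bm^2/2<4\pi$.
\end{proof}

For $\delta,r\in(0,1)$ let $\mathcal C_{\delta,r}$ be the \emph{cluster event}: some open ball of radius $r$ in $\mathbb T$ contains more than $\delta N$ of the points $x_1,\dots,x_N$. (It is an open set of configurations.) Under $\mathbb P$ it has probability about $r^{2\delta N}$, an exponential rate that is as large as we like for small $r$, whereas the rate in Lemma~\ref{lem:crude} does not depend on $r$.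

\begin{lemma}\label{lem:cluster}
Let $0<b<b_c$ and $\delta\in(0,1)$. For all sufficiently small $r$, depending on $b$ and $\delta$, we have $\mathbb E[e^{bU_N}\mathbf 1_{\mathcal C_{\delta,r}}]\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
Let $C_2$ be such that balls of radius $2r$ have measure at most $C_2r^2$, and take $C_2r^2\le1$. Put $n=\lceil\delta N\rceil$. On $\mathcal C_{\delta,r}$ some ball of radius $r$ contains $n$ of the points; if $x_i$ is one of them, the other $n-1$ lie within distance $2r$ of $x_i$. A union bound over $i$ and over the choice of these points gives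
\[
\mathbb P(\mathcal C_{\delta,r})\le N\binom{N-1}{n-1}(C_2r^2)^{n-1}\le N\,2^N(C_2r^2)^{\delta N-1}.
\]
Fix $b'\in(b,b_c)$ and put $\theta=b/b'<1$. Then $b'm^2<8\pi$, and H\"older's inequality and Lemma~\ref{lem:crude} give
\[
\mathbb E[e^{bU_N}\mathbf 1_{\mathcal C_{\delta,r}}]\le Z_N(b')^{\theta}\,\mathbb P(\mathcal C_{\delta,r})^{1-\theta}\le\Big(\frac N{C_2r^2}\Big)^{1-\theta}\Big[C(b')^\theta\big(2(C_2r^2)^{\delta}\big)^{1-\theta}\Big]^N .
\]
The bracket is less than $1$ for small $r$.
\end{proof}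

\section{The splitting and the finite-rank part}\label{sec:low}

We need a trigonometric polynomial $g^{\mathrm{lo}}$ whose energy is dominated by that of $g$, so that Lemma~\ref{lem:bc}(a) applies to it, and which is an \emph{average} of translates of $g$, so that exponential moments of $g$ pass to $g-g^{\mathrm{lo}}$ with constants independent of the degree. Fej\'er means have both properties. Let $a_1,a_2$ be a basis of $\Gamma$ with dual basis $a_1^*,a_2^*$, and for an integer $K\ge1$ let
\[
F_K(s_1a_1+s_2a_2)=\Phi_K(s_1)\Phi_K(s_2),\qquad\Phi_K(s)=\sum_{|n|<K}\Big(1-\frac{|n|}K\Big)e^{2\pi ins}=\frac1K\Big|\sum_{n=0}^{K-1}e^{2\pi ins}\Big|^2 .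
\]
Then $F_K$ is an even trigonometric polynomial, $F_K\ge0$, $\int F_K\,d\ell=1$, and its Fourier coefficient at $k=n_1a_1^*+n_2a_2^*$ is $(1-|n_1|/K)_+(1-|n_2|/K)_+\in[0,1]$. Put
\[
g^{\mathrm{lo}}=F_K*g,\qquad g^{\mathrm{hi}}=g-g^{\mathrm{lo}},\qquad\tau_K=\|g^{\mathrm{hi}}\|_{L^4},
\]
and let $U_N^{\mathrm{lo}},U_N^{\mathrm{hi}}$ be defined as $U_N$ with $g$ replaced by $g^{\mathrm{lo}},g^{\mathrm{hi}}$, so that $U_N=U_N^{\mathrm{lo}}+U_N^{\mathrm{hi}}$; the dependence on $K$ is suppressed. Both parts are even with mean zero. The coefficients $w_k$ of $g^{\mathrm{lo}}$ have finite support and satisfy $0\le w_k=w_{-k}\le\hat g_k$ and $w_0=0$. Moreover $\tau_K\to0$ as $K\to\infty$: convolution with $F_K$ is a contraction of $L^4$ and converges to the identity on trigonometric polynomials, which are dense. Finally $\tau_K>0$, since $g$ is unbounded and $g^{\mathrm{lo}}$ is bounded.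

Let $Y=Y_K:\mathbb T\times[-1,1]\to\mathbb R^d$, $d=d(K)$, have the components $\sqrt{2w_k}\,\gamma\cos(2\pi k\cdot x)$ and $\sqrt{2w_k}\,\gamma\sin(2\pi k\cdot x)$ for $k\in\Gamma_+^*$ with $w_k>0$. By the addition formula, $Y(z)\cdot Y(z')=\gamma\gamma'g^{\mathrm{lo}}(x-x')$. Hence
\begin{equation}\label{eq:lowsquare}
U_N^{\mathrm{lo}}=\frac1{2N}\Big|\sum_iY(z_i)\Big|^2-\frac1{2N}\sum_i|Y(z_i)|^2\le\frac1{2N}\Big|\sum_iY(z_i)\Big|^2 .
\end{equation}

\begin{proposition}\label{prop:low}
For every $K$, every $a\in(0,b_c)$ and all $N$, $\ \mathbb E\,e^{aU_N^{\mathrm{lo}}}\le(1-a/b_c)^{-d(K)/2}$.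
\end{proposition}

\begin{proof}
We repeat the first two steps of Section~\ref{sec:model}. Let $\Lambda(t)=\log\int e^{t\cdot Y}d\rho$ for $t\in\mathbb R^d$, $d\nu_t=e^{t\cdot Y-\Lambda(t)}d\rho$ and $s=\int Y\,d\nu_t$, so that $H(\nu_t|\rho)=t\cdot s-\Lambda(t)$. The function $\omega(x)=\int\gamma\,\frac{d\nu_t}{d\rho}(x,\gamma)\,P(d\gamma)$ is bounded. By Parseval's identity, applied to $g$ and to $g^{\mathrm{lo}}$,
\[
\mathcal E(\nu_t)=\int(g*\omega)\,\omega\,d\ell=\sum_k\hat g_k|\hat\omega_k|^2\ge\sum_kw_k|\hat\omega_k|^2=\iint Y(z)\cdot Y(z')\,d\nu_t\,d\nu_t=|s|^2 .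
\]
Lemma~\ref{lem:bc}(a) gives $t\cdot s-\Lambda(t)\ge\frac{b_c}2|s|^2$, and therefore
\[
\Lambda(t)\le t\cdot s-\frac{b_c}2|s|^2\le\frac{|t|^2}{2b_c}\qquad\text{for all }t\in\mathbb R^d .
\]
Let $\zeta$ be a standard Gaussian vector in $\mathbb R^d$, independent of the $z_i$. By \eqref{eq:lowsquare} and $\mathbb E\,e^{\zeta\cdot v}=e^{|v|^2/2}$,
\[
\mathbb E\,e^{aU_N^{\mathrm{lo}}}\le\mathbb E\,e^{\sqrt{a/N}\,\zeta\cdot\sum_iY(z_i)}=\mathbb E\,e^{N\Lambda(\sqrt{a/N}\,\zeta)}\le\mathbb E\,e^{\frac a{2b_c}|\zeta|^2}=(1-a/b_c)^{-d/2}.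
\]
\end{proof}

The Gaussian vector $\zeta$ is unbounded, so the bound on $\Lambda$ is needed at every $t$ and not only near $0$; this is where the global minimality of $\rho$ enters.

\section{The singular part}\label{sec:high}

For the singular part the constants do not matter, but the exponent is arbitrary. The following bound makes no reference to $b_c$.

\begin{proposition}\label{prop:high}
Let $\kappa>0$, $r\in(0,1)$, and $\delta\in(0,1)$ with $\delta\le\frac\pi{4\kappa}$. There is $K_0=K_0(\kappa,r)$ such that, for all $K\ge K_0$ and all $N$,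
\[
\mathbb E\big[e^{\kappa U_N^{\mathrm{hi}}}\,\mathbf 1_{\mathcal C_{\delta,r}^c}\big]\le4 .
\]
\end{proposition}

\begin{remark}\label{rem:cutoff}
The indicator cannot be dropped. Let $\kappa(m-\eta)^2>8\pi$. Since $g^{\mathrm{lo}}$ is bounded, \eqref{eq:collapse} also holds for the energy $\mathcal E^{\mathrm{hi}}$ defined with $g^{\mathrm{hi}}$, so $\frac\kappa2\mathcal E^{\mathrm{hi}}(\nu_\epsilon)>H(\nu_\epsilon|\rho)$ for small $\epsilon$. Then \eqref{eq:entropy} gives $\log\mathbb E\,e^{\kappa U_N^{\mathrm{hi}}}\ge\frac{\kappa(N-1)}2\mathcal E^{\mathrm{hi}}(\nu_\epsilon)-NH(\nu_\epsilon|\rho)\to\infty$, whatever $K$ is.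
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:high}]
Write $\mathcal C=\mathcal C_{\delta,r}$, $\tau=\tau_K$ and $h^{\mathrm{hi}}(z,z')=\gamma\gamma'g^{\mathrm{hi}}(x-x')$.

\emph{Step 1: decoupling.} We want to see independent particles in a fixed potential, so that Lemma~\ref{lem:quad} applies. Let $I\subset\{1,\dots,N\}$ be a uniformly random subset, independent of the $z_i$, with expectation $\mathbb E_I$, and let $J$ be its complement. For $i\ne j$ the event $\{i\in I,j\in J\}$ has probability $\frac14$, and each unordered pair gives two ordered pairs. So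
\[
\kappa U_N^{\mathrm{hi}}=\mathbb E_I[Q_I],\qquad Q_I=\frac{2\kappa}N\sum_{i\in I,\,j\in J}h^{\mathrm{hi}}(z_i,z_j).
\]
Let $\mathcal C_J\subset\mathcal C$ be the event that some ball of radius $r$ contains more than $\delta N$ of the $x_j$ with $j\in J$; it depends only on $(z_j)_{j\in J}$. By Jensen's inequality, $e^{\kappa U_N^{\mathrm{hi}}}\mathbf 1_{\mathcal C^c}\le\mathbb E_I[e^{Q_I}\mathbf 1_{\mathcal C_J^c}]$. It suffices to prove $T_I:=\mathbb E[e^{Q_I}\mathbf 1_{\mathcal C_J^c}]\le4$ for each fixed $I$. If $J=\emptyset$ then $T_I=1$, so let $n=|J|\ge1$. Put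
\[
V(x)=\frac{2\kappa}N\sum_{j\in J}\gamma_j\,g(x-x_j),\qquad V^{\mathrm{hi}}=V-F_K*V=\frac{2\kappa}N\sum_{j\in J}\psi_j,\qquad\psi_j=\gamma_j\,g^{\mathrm{hi}}(\cdot-x_j).
\]
Then $Q_I=\sum_{i\in I}\gamma_iV^{\mathrm{hi}}(x_i)$, and integrating out $(z_i)_{i\in I}$ gives
\begin{equation}\label{eq:TI}
T_I=\mathbb E\Big[\mathbf 1_{\mathcal C_J^c}\Big(\int e^{\gamma V^{\mathrm{hi}}(x)}\,d\rho(x,\gamma)\Big)^{|I|}\Big].
\end{equation}

\emph{Step 2: an exponential moment of $V^{\mathrm{hi}}$, uniform in $K$.} We have $|V^{\mathrm{hi}}|\le|V|+F_K*|V|$. Since $F_K\,\ell$ is a probability measure, Jensen's inequality gives $e^{4F_K*|V|}\le F_K*e^{4|V|}$, whose integral is $\int e^{4|V|}d\ell$. By the Cauchy--Schwarz inequality,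
\[
\int e^{2|V^{\mathrm{hi}}|}d\ell\le\Big(\int e^{4|V|}d\ell\Big)^{1/2}\Big(\int e^{4F_K*|V|}d\ell\Big)^{1/2}\le\int e^{4|V|}d\ell ,
\]
and $K$ has disappeared. Near a given point only the vortices in a small ball make $V$ large; off the cluster event they are a fraction at most $\delta$ of all vortices, which weakens the singularity of $e^{4|V|}$ to an integrable one. In detail, by \eqref{eq:g} there is $C_r$ with $|g(x)|\le C_r+\frac1{2\pi}\log^+\frac1{|x|}\,\mathbf 1_{|x|<r/2}$. Cover $\mathbb T$ by balls $B(y_l,r/2)$, $l=1,\dots,\mathcal L_r$, and let $J_l=\{j\in J:x_j\in B(y_l,r)\}$, $n_l=|J_l|$. If $x\in B(y_l,r/2)$ and $|x-x_j|<r/2$, then $j\in J_l$. So for $x\in B(y_l,r/2)$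
\[
4|V(x)|\le8\kappa C_r+\frac{4\kappa}{\pi N}\sum_{j\in J_l}\log^+\frac1{|x-x_j|}.
\]
On $\mathcal C_J^c$ we have $n_l\le\delta N$, hence $\alpha_l:=\frac{4\kappa n_l}{\pi N}\le\frac{4\kappa\delta}\pi\le1$; this is where the condition on $\delta$ is used. If $n_l\ge1$, convexity of the exponential gives
\[
e^{4|V(x)|}\le e^{8\kappa C_r}\frac1{n_l}\sum_{j\in J_l}e^{\alpha_l\log^+(1/|x-x_j|)}\le e^{8\kappa C_r}\frac1{n_l}\sum_{j\in J_l}\max\big(1,|x-x_j|^{-1}\big),
\]
and if $n_l=0$ then $e^{4|V(x)|}\le e^{8\kappa C_r}$. Integrating over each ball and summing, on $\mathcal C_J^c$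
\[
\int e^{2|V^{\mathrm{hi}}|}d\ell\le M:=e^{8\kappa C_r}\,\mathcal L_r\int\max(1,|x|^{-1})\,d\ell<\infty .
\]
The constant $M=M(\kappa,r)$ does not depend on $K$, $N$ or $I$.

\emph{Step 3: reduction to an $L^4$ norm.} Since $\int V^{\mathrm{hi}}d\ell=0$, Lemma~\ref{lem:quad} bounds the inner integral in \eqref{eq:TI} by $1+u$ on $\mathcal C_J^c$, with $u=\frac12M^{1/2}\|V^{\mathrm{hi}}\|_{L^4}^2$. Using $(1+u)^{|I|}\le e^{Nu}$ and then dropping the indicator,
\[
T_I\le\mathbb E\,e^{s\tau^2R^2},\qquad s=2\kappa^2M^{1/2},\qquad R=\frac1{\sqrt N\,\tau}\Big\|\sum_{j\in J}\psi_j\Big\|_{L^4}.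
\]
The variable $R$ is the norm of a normalized sum of independent centered functions. It has Gaussian tails uniformly in $K$, $N$ and $I$, as we now show, so a small $\tau$ makes the expectation bounded.

\emph{Step 4: concentration of $R$.} For each $x$ the variables $\psi_j(x)$, $j\in J$, are independent, with $\mathbb E\psi_j(x)=0$ and $\mathbb E\psi_j(x)^2=\sigma^2\|g^{\mathrm{hi}}\|_{L^2}^2\le\tau^2$; also $\|\psi_j\|_{L^4}\le\tau$ always. Expanding the fourth power, only terms in which no index appears exactly once survive: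
\[
\mathbb E\Big\|\sum_{j\in J}\psi_j\Big\|_{L^4}^4=\int\Big(\sum_j\mathbb E\psi_j^4+3\sum_{i\ne j}\mathbb E\psi_i^2\,\mathbb E\psi_j^2\Big)d\ell\le n\tau^4+3n^2\tau^4\le4n^2\tau^4 .
\]
Hence $\mathbb ER\le(\mathbb ER^4)^{1/4}\le\sqrt2$. Recall McDiarmid's bounded differences inequality: if $R$ is a function of independent variables and changing the $j$th one changes $R$ by at most $c_j$, then $\mathbb P(R-\mathbb ER\ge u)\le\exp(-2u^2/\sum_jc_j^2)$ for $u\ge0$. Here $c_j=2/\sqrt N$ and $\sum_jc_j^2\le4$, so $\xi=R-\mathbb ER$ satisfies $\mathbb P(\xi\ge u)\le e^{-u^2/2}$. From $0\le R\le\sqrt2+\xi_+$ we get $R^2\le4+2\xi_+^2$. If $s\tau^2\le\frac18$, then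
\[
\mathbb E\,e^{s\tau^2R^2}\le e^{1/2}\,\mathbb E\,e^{\xi_+^2/4}\le e^{1/2}\Big(1+\int_0^\infty\frac u2\,e^{u^2/4}e^{-u^2/2}\,du\Big)=2e^{1/2}<4 .
\]
Since $s$ depends only on $\kappa$ and $r$, and $\tau_K\to0$, there is $K_0(\kappa,r)$ with $s\tau_K^2\le\frac18$ for $K\ge K_0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:clt}}\label{sec:proof}

Let $0<b<b_c$.

\subsection{The uniform bound}

The parameters are fixed in the following order: $p>1$ with $pb<b_c$, $q=p/(p-1)$ and $\kappa=qb$; then $\delta=\min(\frac12,\frac\pi{4\kappa})$; then $r$ from Lemma~\ref{lem:cluster} for $(b,\delta)$; and last $K\ge K_0(\kappa,r)$ from Proposition~\ref{prop:high}. No condition limits the rank $d=d(K)$. With $\mathcal C=\mathcal C_{\delta,r}$, H\"older's inequality gives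
\[
Z_N(b)\le\mathbb E[e^{bU_N}\mathbf 1_{\mathcal C}]+\big(\mathbb E\,e^{pbU_N^{\mathrm{lo}}}\big)^{1/p}\big(\mathbb E[e^{\kappa U_N^{\mathrm{hi}}}\mathbf 1_{\mathcal C^c}]\big)^{1/q}\le o(1)+(1-pb/b_c)^{-d/(2p)}\,4^{1/q}
\]
by Lemma~\ref{lem:cluster} and Propositions~\ref{prop:low} and~\ref{prop:high}. Each $Z_N(b)$ is finite by Lemmas~\ref{lem:bc}(b) and~\ref{lem:crude}. This proves (i). Note that $p<b_c/b$ forces $\kappa>bb_c/(b_c-b)$, which is unbounded as $b\uparrow b_c$; by Remark~\ref{rem:cutoff} the cluster event has to be removed first.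

\subsection{The limit under the independent law}

Let $f\in L^2(\rho)$ be real, $S_N=S_N(f)$, $f_j=\langle\tilde f,\varphi_j\rangle$ and $v_\perp=\langle\tilde f,\tilde f\rangle-\sum_jf_j^2\ge0$. Let $\xi_1,\xi_2,\dots\sim\mathcal N(0,1)$ and $X_\perp\sim\mathcal N(0,v_\perp)$ be independent, and put
\[
U_{\infty,n}=\frac12\sum_{j\le n}\lambda_j(\xi_j^2-1),\qquad X_n=X_\perp+\sum_{j\le n}f_j\xi_j .
\]
The terms of each sum are independent and centered, with variances $\lambda_j^2/2$ and $f_j^2$, so $U_{\infty,n}\to U_\infty$ and $X_n\to X$ in $L^2$. The vector $(\xi_1,\dots,\xi_n,X)$ is centered Gaussian with $\operatorname{Cov}(\xi_j,X)=f_j$ and $\operatorname{Var}X=\langle\tilde f,\tilde f\rangle$, which is the covariance of $(\varphi_1,\dots,\varphi_n,\tilde f)$ under $\rho$.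

\begin{lemma}\label{lem:chaos}
Under $\mathbb P$, $(U_N,S_N)\Rightarrow(U_\infty,X)$.
\end{lemma}

\begin{proof}
Truncate the expansion \eqref{eq:spectral}:
\[
U_{N,n}=\frac1N\sum_{i<i'}\sum_{j\le n}\lambda_j\varphi_j(z_i)\varphi_j(z_{i'})=\frac12\sum_{j\le n}\lambda_j\Big[S_N(\varphi_j)^2-\frac1N\sum_i\varphi_j(z_i)^2\Big].
\]
For fixed $n$, the multivariate central limit theorem gives $(S_N(\varphi_1),\dots,S_N(\varphi_n),S_N)\Rightarrow(\xi_1,\dots,\xi_n,X)$, and the law of large numbers gives $\frac1N\sum_i\varphi_j(z_i)^2\to1$. Hence $(U_{N,n},S_N)\Rightarrow(U_{\infty,n},X)$ as $N\to\infty$. The remainder $r_n=h-\sum_{j\le n}\lambda_j\varphi_j\otimes\varphi_j$ is a symmetric kernel with $\int r_n(z,z')\,d\rho(z')=0$ for every $z$. If two pairs of indices differ, some index occurs in only one of them, and integrating over that variable shows that the corresponding terms are orthogonal. Therefore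
\[
\mathbb E|U_N-U_{N,n}|^2=\frac1{N^2}\binom N2\|r_n\|_{L^2(\rho\otimes\rho)}^2\le\frac12\sum_{j>n}\lambda_j^2 ,
\]
which tends to $0$ as $n\to\infty$ uniformly in $N$. We conclude with the approximation theorem \cite[Theorem~3.2]{billingsley}: if $W_{N,n}\Rightarrow W_{\infty,n}$ as $N\to\infty$ for each $n$, $W_{\infty,n}\Rightarrow W_\infty$ as $n\to\infty$, and $\lim_n\limsup_N\mathbb P(|W_{N,n}-W_N|\ge\epsilon)=0$ for every $\epsilon>0$, then $W_N\Rightarrow W_\infty$.
\end{proof}

\subsection{Passage to the Gibbs measure}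

Lemma~\ref{lem:bc}(b) gives $\|b\,\Xi\|=b\lambda_1<b_c\lambda_1\le1$. Fix $b'\in(b,b_c)$ and $\theta\in\mathbb R$. The variables $W_N=e^{bU_N+i\theta S_N}$ satisfy $\mathbb E|W_N|^{b'/b}=Z_N(b')$, which is bounded by part (i) applied to $b'$. By Lemma~\ref{lem:chaos} and \eqref{eq:UI},
\begin{equation}\label{eq:pass}
\mathbb E\,e^{bU_N+i\theta S_N}\ \longrightarrow\ \mathbb E\,e^{bU_\infty+i\theta X}.
\end{equation}
To compute the right side, recall that for $\xi\sim\mathcal N(0,1)$, $u<1$ and $w\in\mathbb C$,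
\[
\mathbb E\,e^{\frac u2\xi^2+w\xi}=(1-u)^{-1/2}\exp\Big(\frac{w^2}{2(1-u)}\Big):
\]
complete the square for real $w$, and note that both sides are entire in $w$. By independence,
\begin{equation}\label{eq:gauss}
\mathbb E\,e^{bU_{\infty,n}+i\theta X_n}=e^{-\theta^2v_\perp/2}\prod_{j\le n}(1-b\lambda_j)^{-1/2}e^{-b\lambda_j/2}\exp\Big(-\frac{\theta^2f_j^2}{2(1-b\lambda_j)}\Big).
\end{equation}
For $u\in[0,1)$ we have $0\le-\frac12\log(1-u)-\frac u2=\sum_{k\ge2}\frac{u^k}{2k}\le\frac{u^2}{4(1-u)}$. So \eqref{eq:gauss} with $b'$ in place of $b$ and $\theta=0$ gives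
\[
1\le\mathbb E\,e^{b'U_{\infty,n}}\le\exp\Big(\frac{b'^2\sum_j\lambda_j^2}{4(1-b'\lambda_1)}\Big)\qquad\text{for all }n,
\]
and \eqref{eq:UI} lets us take $n\to\infty$ in \eqref{eq:gauss}. With $\theta=0$, \eqref{eq:pass} is then part (iii), and the limit is a finite number at least $1$. Dividing \eqref{eq:pass} by the case $\theta=0$,
\[
\int e^{i\theta S_N}\,d\mu_{-b,N}\ \longrightarrow\ \exp\Big(-\frac{\theta^2}2\Big[v_\perp+\sum_j\frac{f_j^2}{1-b\lambda_j}\Big]\Big).
\]
The operator $(I-b\,\Xi)^{-1}$ multiplies $\varphi_j$ by $(1-b\lambda_j)^{-1}$ and is the identity on the orthogonal complement of the $\varphi_j$, so the bracket equals $\langle\tilde f,(I-b\,\Xi)^{-1}\tilde f\rangle=\Sigma_{-b}(f)$. L\'evy's continuity theorem gives the central limit theorem in (ii). Since $S_N(f)$ is linear in $f$ and $L^2(\rho)$ is a vector space, the Cram\'er--Wold device gives joint convergence of $(S_N(f^{(1)}),\dots,S_N(f^{(M)}))$ to the centered Gaussian vector with covariances $\langle\tilde f^{(a)},(I-b\,\Xi)^{-1}\tilde f^{(a')}\rangle$.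

\subsection{Laplace transforms and moments}

Let $f$ be bounded and $t\in\mathbb R$, with $p,q$ as above. Hoeffding's lemma states that a centered variable $W$ with $|W|\le c$ satisfies $\mathbb E\,e^{\lambda W}\le e^{\lambda^2c^2/2}$ for real $\lambda$; by independence, $\mathbb E\,e^{\lambda S_N}\le e^{\lambda^2\|\tilde f\|_\infty^2/2}$. Also $Z_N(b)\ge e^{b\,\mathbb EU_N}=1$ by Jensen's inequality. Hence
\[
\int e^{tS_N}d\mu_{-b,N}\le\mathbb E\,e^{bU_N+tS_N}\le Z_N(pb)^{1/p}\big(\mathbb E\,e^{qtS_N}\big)^{1/q}\le Z_N(pb)^{1/p}\,e^{qt^2\|\tilde f\|_\infty^2/2},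
\]
which is bounded in $N$ by (i). Using this bound at $2t$, fact \eqref{eq:UI} under $\mu_{-b,N}$ with exponent $2$ and the central limit theorem give $\int e^{tS_N}d\mu_{-b,N}\to\exp(\frac{t^2}2\Sigma_{-b}(f))$. Since $|u|^k\le k!\,(e^u+e^{-u})$, every moment of $S_N$ is bounded in $N$, and \eqref{eq:UI} gives the convergence of all moments. This completes the proof of Theorem~\ref{thm:clt}.

\section{At and beyond the critical value}\label{sec:beyond}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(i) Let $b>b_c$. By Lemma~\ref{lem:bc}(a) there is $\nu$ with $c_0:=-\mathcal F_{-b}(\nu)=\frac b2\mathcal E(\nu)-H(\nu|\rho)>0$. The variable $U_N$ is $\nu^{\otimes N}$-integrable, and \eqref{eq:entropy} for $\nu^{\otimes N}$ and $\rho^{\otimes N}$ gives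
\begin{equation}\label{eq:lower}
\log Z_N(b)\ge\frac{b(N-1)}2\mathcal E(\nu)-NH(\nu|\rho)=c_0N-\frac b2\mathcal E(\nu).
\end{equation}
So $c=c_0/2$ works, and the formula for $b_c$ follows with Theorem~\ref{thm:clt}(i).

(ii) We show that the configurations with $L_N$ close to $\rho$ contribute at most $2e^{c_0N/4}$ to $Z_N(b)$. Finitely many smooth test functions can enforce both that there is no cluster, so that Proposition~\ref{prop:high} controls $U_N^{\mathrm{hi}}$, and that $U_N^{\mathrm{lo}}$ is a small multiple of $N$.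

Let $\kappa=2b$ and $\delta=\min(\frac12,\frac\pi{4\kappa})$. Choose $r\in(0,1)$ such that balls of radius $3r$ have measure less than $\delta$, and $K\ge K_0(\kappa,r)$. Cover $\mathbb T$ by finitely many balls $B(y_l,r)$ and take smooth functions $\chi_l$ of $x$ with $\mathbf 1_{B(y_l,2r)}\le\chi_l\le\mathbf 1_{B(y_l,3r)}$, so that $\bar\chi_l<\delta$. Let $f_1,\dots,f_M$ be the $\chi_l$ together with the $d$ components of $Y$, which are smooth and have $\rho$-mean zero. Choose $\varepsilon>0$ with $\bar\chi_l+\varepsilon\le\delta$ for all $l$ and $d\varepsilon^2\le\frac{c_0}{2b}$, and let $D=\{\max_l|L_N(f_l)-\bar f_l|<\varepsilon\}$.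

A ball of radius $r$ has its center in some $B(y_l,r)$, hence lies in $B(y_l,2r)$, and on $D$ it contains at most $NL_N(\chi_l)<\delta N$ points. So $D\subset\mathcal C_{\delta,r}^c$. On $D$, \eqref{eq:lowsquare} gives $2bU_N^{\mathrm{lo}}\le bN|L_N(Y)|^2\le bNd\varepsilon^2\le c_0N/2$. By the Cauchy--Schwarz inequality and Proposition~\ref{prop:high},
\[
\mathbb E[e^{bU_N}\mathbf 1_D]\le\big(\mathbb E[e^{2bU_N^{\mathrm{lo}}}\mathbf 1_D]\big)^{1/2}\big(\mathbb E[e^{2bU_N^{\mathrm{hi}}}\mathbf 1_{\mathcal C_{\delta,r}^c}]\big)^{1/2}\le2e^{c_0N/4}.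
\]
With \eqref{eq:lower}, $\mu_{-b,N}(D)\le2e^{b\mathcal E(\nu)/2}e^{-3c_0N/4}\le e^{-c_0N/2}$ for large $N$.

For large $N$ we have $\mu_{-b,N}(D^c)\ge\frac12$, so some $l$ satisfies $\mu_{-b,N}(|L_N(f_l)-\bar f_l|\ge\varepsilon)\ge\frac1{2M}$. One fixed $l$ works for infinitely many $N$, and along these $N$ we have $|S_N(f_l)|\ge\varepsilon\sqrt N$ with probability at least $\frac1{2M}$. Thus $S_N(f_l)$ is not tight and has no limit in law. Finiteness of $Z_N(b)$ for $b<8\pi/m^2$ is Lemma~\ref{lem:crude}.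
\end{proof}

\begin{remark}[The endpoint]\label{rem:endpoint}
We make no claim about a central limit theorem at $b=b_c$. The strict inequality $b<b_c$ was used three times: for the H\"older exponent in Lemma~\ref{lem:cluster}, in Proposition~\ref{prop:low}, and for the uniform integrability in \eqref{eq:pass}. If $b_c\lambda_1=1$, the candidate variance for $f=\varphi_1$ is infinite at $b_c$, since $\Sigma_{-b}(\varphi_1)=(1-b\lambda_1)^{-1}\to\infty$ as $b\uparrow b_c$. In that case the partition functions also diverge. Lemma~\ref{lem:chaos} and Fatou's lemma for weak convergence give $\liminf_NZ_N(b_c)\ge\mathbb E\,e^{b_cU_\infty}$, and since $U_\infty-U_{\infty,1}$ is centered and independent of $\xi_1$, Jensen's inequality gives $\mathbb E\,e^{b_cU_\infty}\ge\mathbb E\,e^{(\xi_1^2-1)/2}=\infty$.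
\end{remark}

\begin{thebibliography}{9}

\bibitem{billingsley}
Billingsley, \emph{Convergence of Probability Measures}, 2nd ed.

\bibitem{vortex}
Research article, \texttt{https://eprints.whiterose.ac.uk/id/eprint/157308/1/\allowbreak AIMSmath\_2019-04-03-534.pdf}

\end{thebibliography}
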